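# Positive solutions of polyharmonic equations outside a ball

Throughout, $m\ge 1$ and $N>2m$ are integers, $a$ is a real number, $p>1$, $B=\{x\in\mathbb R^N:|x|<1\}$, $S=S^{N-1}$, and
$$\beta=\frac{N-2m}{2}>0 .$$
The letter $C$ denotes positive constants that may change from line to line. The dimension conventions of the fourth-order case are $m=2$, $N\ge5$.

## 1. Exterior Dirichlet problems, inversion, and Boggio's kernel

**Definition 1 (regularity and Dirichlet data).** $C^k(\mathbb R^N\setminus B)$ is the set of functions that are $C^k$ up to $\partial B$. With $\nu$ the unit outward normal of $\partial B$ relative to $B$, a function has *zero Dirichlet data* (of order $m$) if $\partial_\nu^j u=0$ on $\partial B$ for $0\le j\le m-1$.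

Differentiating these conditions tangentially, we see that they say the same as: all partial derivatives of $u$ of order at most $m-1$ vanish on $\partial B$. *Example.* $u=(|x|^2-1)^m=(|x|-1)^m(|x|+1)^m$ has zero Dirichlet data of order $m$, while $\partial_\nu^m u=2^m m!\ne0$ on $\partial B$.

**Definition 2 (the problem).** A *solution* of
$$(-\Delta)^m u=|x|^a u^p,\quad u>0\ \text{ in }\mathbb R^N\setminus\overline B,\qquad \partial_\nu^j u=0\ \text{ on }\partial B,\ 0\le j\le m-1, \tag{$Q_{m,a,p}$}$$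
is a function $u\in C^{2m}(\mathbb R^N\setminus B)$ satisfying all three conditions. For $m=2$, $a=0$, $N\ge 5$ this is
$$\Delta^2u=u^p,\quad u>0\ \text{ in }\mathbb R^N\setminus\overline B,\qquad u=\frac{\partial u}{\partial\nu}=0\ \text{ on }\partial B. \tag{Q}$$

*Example.* Let $m=2$, $a=0$, $p=\frac{N+4}{N-4}$. From $\Delta|x|^s=s(s+N-2)|x|^{s-2}$ one gets $\Delta^2|x|^{-\beta}=\beta^2(\beta+2)^2|x|^{-\beta-4}$, and $\beta p=\frac{N+4}2=\beta+4$. So $u=c|x|^{-\beta}$ with $c^{p-1}=\beta^2(\beta+2)^2$ is a positive solution of the differential equation. It is not a solution of (Q), because it does not vanish on $\partial B$. This function will be a useful warning.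

**Definition 3 (logarithmic cylinder).** Put $\mathcal C=(0,\infty)\times S$, with points $X=(t,\theta)$, $Y=(\tau,\omega)$ and measure $dY=d\tau\,d\omega$. A function $u$ on $\mathbb R^N\setminus\overline B$ corresponds to
$$\varphi(t,\theta)=e^{\beta t}u(e^t\theta).$$
*Example.* $u=|x|^{-\beta}$ becomes the constant $\varphi=1$.

The polyharmonic operator is simple in these coordinates. We have $\Delta=e^{-2t}L$ with $L=\partial_t^2+(N-2)\partial_t+\Delta_S$, so
$$(-\Delta)^m(e^{-\beta t}\varphi)=e^{-(\beta+2m)t}\,\mathcal P\varphi ,$$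
where $\mathcal P$ is a polynomial in $\partial_t$ and $\Delta_S$ with constant coefficients. If $Y_k$ is a spherical harmonic of degree $k$, so that $\Delta_SY_k=-k(k+N-2)Y_k$, then $\Delta(e^{st}Y_k)=(s-k)(s+k+N-2)e^{(s-2)t}Y_k$. Apply this $m$ times, starting from $s=\xi-\beta$. The first factors are $\xi-(\beta+2j+k)$, $0\le j\le m-1$. The second factors are $\xi+(N-2-2j'+k-\beta)$, and for $j'=m-1-j$ the bracket is $N-2m-\beta+2j+k=\beta+2j+k$. Hence
$$\mathcal P(e^{\xi t}Y_k)=(-1)^m\prod_{j=0}^{m-1}\big(\xi^2-(\beta+2j+k)^2\big)\,e^{\xi t}Y_k. \tag{1}$$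
This is even in $\xi$ for every $k$. The coefficients of the odd powers of $\partial_t$ in $\mathcal P$ are polynomials in $\Delta_S$ that vanish at infinitely many eigenvalues, so they are zero: $\mathcal P$ is invariant under $t\mapsto-t$.

**Definition 4 (Kelvin transform).** With $\hat x=x/|x|^2$, the Kelvin transform of $u$ is $v(x)=|x|^{2m-N}u(\hat x)$, defined for $0<|x|\le1$. *Example.* $|x|^s$ is transformed into $|x|^{2m-N-s}$; in particular $|x|^{-\beta}$ is its own transform.

Since $e^{\beta t}v(e^t\theta)=\varphi(-t,\theta)$, the transform is the reflection $t\mapsto-t$ of $\varphi$. The invariance of $\mathcal P$ gives $((-\Delta)^mv)(e^t\theta)=e^{-(\beta+2m)t}(\mathcal P\varphi)(-t,\theta)$, while $((-\Delta)^mu)(e^{-t}\theta)=e^{(\beta+2m)t}(\mathcal P\varphi)(-t,\theta)$. As $2\beta+4m=N+2m$, this is the Kelvin identity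
$$(-\Delta)^mv(x)=|x|^{-N-2m}\big((-\Delta)^mu\big)(\hat x). \tag{2}$$
If $u$ solves $(Q_{m,a,p})$, then $u(\hat x)=|x|^{N-2m}v(x)$ and (2) give
$$(-\Delta)^mv=|x|^{\sigma}v^p\ \text{ in }B\setminus\{0\},\qquad \sigma=p(N-2m)-(N+2m)-a, \tag{3}$$
with $v\in C^{2m}(\overline B\setminus\{0\})$, $v>0$ in $B\setminus\{0\}$, and zero Dirichlet data on $\partial B$. For (Q) with $p=\frac{N+4}{N-4}$ we have $\sigma=0$.

**Definition 5 (equations in the sense of distributions).** For $v,f\in L^1(B)$, "$(-\Delta)^mv=f$ in $\mathcal D'(B)$" means $\int_Bv(-\Delta)^m\phi=\int_Bf\phi$ for all $\phi\in C_c^\infty(B)$. *Example.* $|x|^{2m-N}$ satisfies $(-\Delta)^m|x|^{2m-N}=0$ in $B\setminus\{0\}$, but not in $\mathcal D'(B)$: it is a nonzero multiple of the fundamental solution. So the origin matters in (3).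

**Definition 6 (Green function).** $G(x,y)$ denotes the Green function of $(-\Delta)^m$ in $B$ with zero Dirichlet data. We use these textbook facts.

* For $f\in C^1(\overline B)$, the potential $\int_BG(\cdot,y)f(y)\,dy$ is in $C^{2m}(\overline B)$, has zero Dirichlet data, and $(-\Delta)^m$ of it is $f$ (Schauder theory, Agmon–Douglis–Nirenberg). In particular $\phi=\int_BG(\cdot,y)(-\Delta)^m\phi(y)\,dy$ for $\phi\in C_c^\infty(B)$.
* For $f\in L^\infty(B)$, the potential is in $W^{2m,r}(B)$ for all $r<\infty$, hence in $C^{2m-1}(\overline B)$, with zero Dirichlet data ($L^r$ theory, Agmon–Douglis–Nirenberg).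
* An $L^1(B)$ function $z$ with $(-\Delta)^mz=0$ in $\mathcal D'(B)$ is a.e. equal to a smooth function (Weyl's lemma).
* Boggio's formula (Boggio 1905; Gazzola–Grunau–Sweers, *Polyharmonic Boundary Value Problems*, Lemma 2.27): with $[xy]^2=|x-y|^2+(1-|x|^2)(1-|y|^2)$ and some $k>0$,
$$G(x,y)=k\,|x-y|^{2m-N}\int_1^{[xy]/|x-y|}(z^2-1)^{m-1}z^{1-N}\,dz .$$

Put $A=|x-y|^2$, $P=(1-|x|^2)(1-|y|^2)$ and substitute $z^2=(s+A)/A$. Then $z^2-1=s/A$ and $dz=ds/(2Az)$, so the integrand times $A^{m-N/2}$ becomes $\frac12s^{m-1}(s+A)^{-N/2}ds$. Thus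
$$G(x,y)=c\,\Psi(A,P),\qquad \Psi(A,P)=\int_0^Ps^{m-1}(s+A)^{-N/2}\,ds,\qquad c>0. \tag{4}$$
So $\Psi$ is strictly decreasing in $A$ (for $P>0$) and strictly increasing in $P$. Substituting $s\mapsto\rho s$ gives, for $\rho>0$,
$$\Psi(\rho A,\rho P)=\rho^{-\beta}\,\Psi(A,P),\qquad \Psi(A,P)\le\Psi(A,\infty)=CA^{-\beta},\qquad 0<G(x,y)\le C|x-y|^{2m-N}. \tag{5}$$
*Example.* For $m=1$, $\Psi(A,P)=\frac{2}{N-2}\big(A^{-\beta}-(A+P)^{-\beta}\big)$, which is the classical formula with one image charge.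

**The kernel on the cylinder.** For $|x|,|y|>1$ let $G_e(x,y)=c\,\Psi(|x-y|^2,(|x|^2-1)(|y|^2-1))$. Since $|\hat x-\hat y|^2=\frac{|x-y|^2}{|x|^2|y|^2}$ and $(1-|\hat x|^2)(1-|\hat y|^2)=\frac{(|x|^2-1)(|y|^2-1)}{|x|^2|y|^2}$, (5) gives
$$G(\hat x,\hat y)=(|x||y|)^{N-2m}G_e(x,y).$$
For $x=e^t\theta$, $y=e^\tau\omega$ we have $|x-y|^2=2e^{t+\tau}(\cosh(t-\tau)-\theta\cdot\omega)$ and $(|x|^2-1)(|y|^2-1)=4e^{t+\tau}\sinh t\sinh\tau$. By (5) with $\rho=2e^{t+\tau}$,
$$K(X,Y):=e^{\beta(t+\tau)}G_e(x,y)=c'\,\Psi\big(\mathcal A,\,2\sinh t\sinh\tau\big),\qquad \mathcal A=\cosh(t-\tau)-\theta\cdot\omega. \tag{6}$$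
$K$ is positive and symmetric. *Example.* For $m=1$, since $\cosh(t-\tau)+2\sinh t\sinh\tau=\cosh(t+\tau)$, $K$ is a constant times $(\cosh(t-\tau)-\theta\cdot\omega)^{-\beta}-(\cosh(t+\tau)-\theta\cdot\omega)^{-\beta}$: the image of $(\tau,\omega)$ is $(-\tau,\omega)$.

By (5), $K\le C\mathcal A^{-\beta}$. Moreover $\mathcal A\ge\cosh s-1=\frac12e^s(1-e^{-s})^2$ with $s=|t-\tau|$, and for $s\ge d$, $0<d\le1$, concavity gives $1-e^{-s}\ge1-e^{-d}\ge(1-e^{-1})d$. Hence
$$K(X,Y)\le C\,d^{-2\beta}e^{-\beta|t-\tau|}\qquad\text{whenever }|t-\tau|\ge d,\ 0<d\le1. \tag{7}$$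

## 2. For which exponents is the exterior problem solvable?

The paper "Liouville type results for semilinear biharmonic problems in exterior domains" (doi:10.1007/s00526-020-1721-y) contains these facts about (Q), $N\ge5$, with $u\in C^4(\mathbb R^N\setminus B)$.

* (Theorem 1.2 there) If $1<p<\frac{N+4}{N-4}$, there is no solution.
* If $p=\frac{N+4}{N-4}$, there is no *radial* solution.
* If $p>\frac{N+4}{N-4}$, there is a unique positive radial solution.

The case left over by these three facts is $p=\frac{N+4}{N-4}$ with $u$ not assumed radial. Does (Q) then have a solution? Nothing is assumed about the behavior of $u$ at infinity.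

**Theorem 1.** Let $N\ge5$ and $p=\frac{N+4}{N-4}$. Then (Q) has no solution $u\in C^4(\mathbb R^N\setminus B)$.

**Theorem 2.** Let $m\ge1$ and $N>2m$ be integers, $a\in\mathbb R$, $p>1$. Then $(Q_{m,a,p})$ has a solution $u\in C^{2m}(\mathbb R^N\setminus B)$ if and only if
$$p>p_a:=\frac{N+2m+2a}{N-2m}.$$
When $p>p_a$ there is a radial solution. In particular, for $m=2$, $a=0$, (Q) is solvable if and only if $p>\frac{N+4}{N-4}$.

We prove Theorem 1 by showing that a solution must be radial, and then quoting the second fact above. The proof of Theorem 2 uses none of the three facts, so it gives a second proof of Theorem 1.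

## 3. The second-order radial model, and three things that do not suffice in general

**The case $m=1$, $a=0$, $p=p_0=\frac{N+2}{N-2}$, $u$ radial.** By (1) and $\beta p=\beta+2$, the problem reads
$$-\varphi''+\beta^2\varphi=\varphi^p\ \text{ on }[0,\infty),\qquad \varphi(0)=0,\quad\varphi>0\ \text{ on }(0,\infty).$$
We show by hand that there is no such $\varphi$. First, $\varphi'(0)>0$, since $\varphi'(0)=0$ would give $\varphi\equiv0$ by uniqueness for the ODE.

*$\varphi$ is increasing.* If $\varphi'$ vanished somewhere, take the first zero $t_0$. By ODE uniqueness $\varphi(t_0+s)=\varphi(t_0-s)$ for $0\le s\le t_0$, so $\varphi(2t_0)=\varphi(0)=0$, contradicting positivity.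

*$\varphi$ is bounded.* The energy $E=\frac12\varphi'^2-\frac12\beta^2\varphi^2+\frac{1}{p+1}\varphi^{p+1}$ is constant, because $E'=\varphi'(\varphi''-\beta^2\varphi+\varphi^p)=0$. So $\frac1{p+1}\varphi^{p+1}-\frac12\beta^2\varphi^2\le E$, which bounds $\varphi$.

*Contradiction, first version.* $\varphi$ increases to a limit $\ell>0$, and $\varphi''\to\beta^2\ell-\ell^p$. This limit must be $0$, since otherwise $\varphi'\to\pm\infty$. By conservation of $E$, $\varphi'$ converges, necessarily to $0$. So $E=-\frac12\beta^2\ell^2+\frac1{p+1}\beta^2\ell^2<0$, whereas $E=\frac12\varphi'(0)^2>0$.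

*Contradiction, second version.* The function $\psi=\varphi'>0$ solves $-\psi''+\beta^2\psi=p\varphi^{p-1}\psi$. For Lipschitz $g$ with compact support in $[0,\infty)$ and $g(0)=0$, integrating by parts,
$$\int p\varphi^{p-1}g^2-\int\beta^2g^2=-\int\frac{\psi''}{\psi}g^2=\int g'^2-\int\Big(g'-\frac{\psi'}{\psi}g\Big)^2\le\int g'^2 .$$
Take $g=\varphi\eta$, $\eta$ Lipschitz with compact support, and subtract the equation for $\varphi$ tested with $\varphi\eta^2$, which is $\int\varphi^{p+1}\eta^2=\int(\varphi'^2\eta^2+2\varphi\varphi'\eta\eta'+\beta^2\varphi^2\eta^2)$. The result is $(p-1)\int\varphi^{p+1}\eta^2\le\int\varphi^2\eta'^2$. Let $\eta=1$ on $[0,T]$ and let it decrease linearly to $0$ on $[T,T+1]$. The right side stays bounded as $T\to\infty$, while the left side is at least $(p-1)\varphi(1)^{p+1}(T-1)$. Contradiction.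

The second version uses less: a function that increases in $t$, a bound, and a quadratic form. It is the one that we shall carry over in Section 9.

**Energy in the fourth-order case.** Let $m=2$, $a=0$, $p=\frac{N+4}{N-4}$, $u$ radial. By (1), $\varphi''''-b_1\varphi''+b_0\varphi=\varphi^p$ with $b_1=\beta^2+(\beta+2)^2$, $b_0=\beta^2(\beta+2)^2$, and
$$E=\varphi'''\varphi'-\tfrac12\varphi''^2-\tfrac12b_1\varphi'^2+\tfrac12b_0\varphi^2-\tfrac1{p+1}\varphi^{p+1}$$
is constant, since $E'=\varphi'(\varphi''''-b_1\varphi''+b_0\varphi-\varphi^p)$. At $t=0$, $\varphi=\varphi'=0$, so $E=-\frac12\varphi''(0)^2$. If $\varphi$ and its first three derivatives tended to $0$ at infinity, we would get $E=0$ and $\varphi''(0)=0$. But no decay is assumed. The equation alone does not give it: the constant $\varphi=b_0^{1/(p-1)}$ (the example after Definition 2) has $E=b_0\varphi^2(\frac12-\frac1{p+1})>0$. The identity stops at the unknown boundary term at infinity.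

**Scaling.** Testing $\Delta^2u=u^p$ with a cut-off supported in $R/2<|x|<4R$ gives (see Section 8) $\int_{R<|x|<eR}u^p\le CR^{N-4p/(p-1)}$. At the critical exponent the power is $N-\frac{N+4}2=\frac{N-4}2>0$. There is no contradiction, and $c|x|^{-\beta}$ has exactly this growth.

**Reflection with the differential equation.** The transform $v$ solves $\Delta^2v=v^p$ in $B\setminus\{0\}$. For $\Sigma_\lambda=\{x\in B:x_1>\lambda\}$ and the reflection $x^\lambda$ of $x$ in $\{x_1=\lambda\}$, we would like to show $w_\lambda(x)=v(x)-v(x^\lambda)\le0$ from the equation for $\Delta^2w_\lambda$. On the flat part of $\partial\Sigma_\lambda$ we know $w_\lambda=\Delta w_\lambda=0$ (away from the origin), by antisymmetry. On the curved part we know $w_\lambda\le0$, but have no sign for a second boundary datum. That is not enough for a comparison principle. In the half ball $\Sigma_0$, the function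
$$w(x)=x_1(1-|x|^2),\qquad \Delta w=-(2N+4)x_1,\qquad\Delta^2w=0,$$
has $w=\Delta w=0$ on the flat part and $w=0$ on the curved part, and yet $w>0$ inside.

What helps is that the Dirichlet condition on the *whole* sphere is contained in $G$, and $G$ is explicit. We therefore replace the equation by $v=\int_BG(\cdot,y)|y|^\sigma v^p\,dy$ and compare values of $G$. Two points need care. The singularity at the origin could destroy the formula; Section 4 shows that it does not. Also $G(x,y)-G(x^\lambda,y)$ is positive for $y$ near $x$, so a two-point comparison of $G$ is not enough; the next inequality, which involves four values, repairs this.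

## 4. A four-point inequality and the representation formula

**Lemma 1.** If $0<A_0\le A_1$, $0\le\alpha\le\alpha'$ and $0\le\rho\le\rho'$, then
$$\Psi(A_0,\alpha'\rho')-\Psi(A_0,\alpha\rho)\ \ge\ \big|\Psi(A_1,\alpha\rho')-\Psi(A_1,\alpha'\rho)\big| .$$

*Proof.* The left side is $\int_{\alpha\rho}^{\alpha'\rho'}s^{m-1}(s+A_0)^{-N/2}ds\ge\int_{\alpha\rho}^{\alpha'\rho'}s^{m-1}(s+A_1)^{-N/2}ds$. The right side is the integral of the same function, $s^{m-1}(s+A_1)^{-N/2}$, over the interval between $\alpha\rho'$ and $\alpha'\rho$. Both these numbers lie in $[\alpha\rho,\alpha'\rho']$. $\square$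

**Lemma 2.** Let $a_1,b_1\ge0$ and let $g,h,\Gamma$ be real numbers with $h\ge0$, $g\le h$, $g\le\Gamma$. If $a_1\le b_1$, then $ga_1-hb_1\le0$. If $a_1>b_1$, then $ga_1-hb_1\le\Gamma(a_1-b_1)$.

*Proof.* If $a_1\le b_1$, then $ga_1-hb_1\le h(a_1-b_1)\le0$. If $a_1>b_1$, then $ga_1-hb_1=g(a_1-b_1)+(g-h)b_1\le\Gamma(a_1-b_1)$. $\square$

**Lemma 3.** Let $v\in C^{2m}(\overline B\setminus\{0\})\cap L^1(B)$ have zero Dirichlet data on $\partial B$, let $f\in L^1(B)\cap C^1(\overline B\setminus\{0\})$, and let $(-\Delta)^mv=f$ in $\mathcal D'(B)$. Then $v(x)=\int_BG(x,y)f(y)\,dy$ for all $x\in B\setminus\{0\}$.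

*Proof.* **Step 1: the potential solves the equation.** Let $H=\int_BG(\cdot,y)f(y)\,dy$. By (5), $\int_BG(x,y)\,dx\le C$ uniformly in $y$, so $H\in L^1(B)$ and Fubini's theorem applies. For $\phi\in C_c^\infty(B)$, by symmetry of $G$,
$$\int_BH(-\Delta)^m\phi=\int_Bf(y)\int_BG(x,y)(-\Delta)^m\phi(x)\,dx\,dy=\int_Bf\phi .$$
So $(-\Delta)^m(v-H)=0$ in $\mathcal D'(B)$, and by Weyl's lemma $v-H$ is a.e. equal to a smooth function $z$ with $(-\Delta)^mz=0$ in $B$.

**Step 2: boundary behavior of $H$.** Let $\chi\in C_c^\infty(B)$, $\chi=1$ near $0$, and write $f=\chi f+(1-\chi)f$. Since $(1-\chi)f\in C^1(\overline B)$, its potential is in $C^{2m}(\overline B)$ with zero Dirichlet data. For the potential of $\chi f$, let $y\in\operatorname{supp}\chi$ and let $x$ stay away from $\operatorname{supp}\chi$. Then $A=|x-y|^2$ is bounded below and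
$$\Psi(A,P)=P^m\int_0^1s^{m-1}(sP+A)^{-N/2}\,ds .$$
So $G(x,y)$ is $(1-|x|^2)^m$ times a function that is smooth in $x$ up to $|x|=1$, with all derivatives bounded uniformly in $y\in\operatorname{supp}\chi$. Since $\chi f\in L^1$, we may differentiate under the integral: the potential of $\chi f$ is smooth off $\operatorname{supp}\chi$ up to $\partial B$, with zero Dirichlet data.

**Step 3: $z=0$.** By Step 2, $z\in C^{2m}(\overline B)$ with zero Dirichlet data. All derivatives of $z$ of order at most $m-1$ vanish on $\partial B$, so integrating by parts $m$ times in each term of $(-\Delta)^m=(-1)^m\sum_{i_1,\dots,i_m}\partial_{i_1}^2\cdots\partial_{i_m}^2$ yields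
$$0=\int_Bz(-\Delta)^mz=\int_B\sum_{i_1,\dots,i_m}(\partial_{i_1}\cdots\partial_{i_m}z)^2 .$$
Hence $z$ is a polynomial of degree at most $m-1$. All its derivatives of these orders vanish at a boundary point, so $z=0$, and $v=H$ a.e.

**Step 4: equality at every point.** Given $x_0\ne0$, choose $\chi$ with support in $|y|<|x_0|/2$. By Step 2 both parts of $H$ are continuous near $x_0$. So $H$ is continuous on $B\setminus\{0\}$, as $v$ is, and they agree everywhere there. $\square$

**Proposition 4.** Let $1<p\le p_a$, let $u$ be a solution of $(Q_{m,a,p})$, $v$ its Kelvin transform, and $\sigma$ as in (3). Then $|x|^\sigma v^p\in L^1(B)$ and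
$$v(x)=\int_BG(x,y)\,|y|^\sigma v(y)^p\,dy,\qquad x\in B\setminus\{0\}. \tag{8}$$

*Proof.* Since $p_a>1$ means $N+2m+2a>N-2m$, we have $a>-2m$. Put $f=|x|^\sigma v^p$.

**Step 1: $f\in L^1(B)$.** We test with functions that vanish near the origin. Let $\chi\in C_c^\infty(B)$, $0\le\chi\le1$, $\chi=1$ on $\{|x|\le\frac12\}$; let $\eta\in C^\infty(\mathbb R^N)$, $0\le\eta\le1$, $\eta=0$ for $|x|\le1$, $\eta=1$ for $|x|\ge2$. For $0<\varepsilon<\frac14$ put $\eta_\varepsilon=\eta(\cdot/\varepsilon)$, $U_\varepsilon=\{\varepsilon<|x|<2\varepsilon\}$, and let $\ell\ge\frac{2mp}{p-1}$ be an integer. With $\varphi_\varepsilon=\eta_\varepsilon^\ell\chi\in C_c^\infty(B\setminus\{0\})$ let $I_\varepsilon=\int f\varphi_\varepsilon<\infty$. On $U_\varepsilon$ we have $\chi=1$ and $|(-\Delta)^m\eta_\varepsilon^\ell|\le C\varepsilon^{-2m}\eta_\varepsilon^{\ell-2m}$; elsewhere only derivatives of $\chi$ contribute, and they live in $|x|\ge\frac12$, where $v$ is bounded. Therefore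
$$I_\varepsilon=\int v\,(-\Delta)^m\varphi_\varepsilon\le C+C\varepsilon^{-2m}\int_{U_\varepsilon}v\,\eta_\varepsilon^{\ell-2m}.$$
By the choice of $\ell$, $\ell-2m\ge\ell/p$, so $\eta_\varepsilon^{\ell-2m}\le\eta_\varepsilon^{\ell/p}$. Hölder's inequality for $v\,\eta_\varepsilon^{\ell/p}=(|x|^\sigma v^p\eta_\varepsilon^\ell)^{1/p}|x|^{-\sigma/p}$ gives
$$\int_{U_\varepsilon}v\,\eta_\varepsilon^{\ell-2m}\le I_\varepsilon^{1/p}\Big(\int_{U_\varepsilon}|x|^{-\sigma/(p-1)}dx\Big)^{(p-1)/p}\le C\varepsilon^{(N(p-1)-\sigma)/p}I_\varepsilon^{1/p}.$$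
So $I_\varepsilon\le C+C\varepsilon^\varrho I_\varepsilon^{1/p}$ with
$$\varrho=-2m+\frac{N(p-1)-\sigma}{p}=N-2m-\frac{N+\sigma}p=\frac{2m+a}{p}>0,$$
because $N+\sigma=p(N-2m)-2m-a$. As $\varepsilon^\varrho\le1$ and $p>1$, $I_\varepsilon$ is bounded. Let $\varepsilon\to0$: $f\in L^1(B)$.

**Step 2: $v\in L^1(B)$, and little mass near $0$.** Hölder's inequality as above, without the cut-off, gives $\int_{U_\varepsilon}v\le C\varepsilon^{2m+\varrho}\big(\int_{U_\varepsilon}f\big)^{1/p}\le C\varepsilon^{2m+\varrho}$. Summing over dyadic shells, $v\in L^1(B)$. Also $\varepsilon^{-2m}\int_{U_\varepsilon}v\to0$.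

**Step 3: the equation holds across the origin.** For $\phi\in C_c^\infty(B)$,
$$\int f\phi\,\eta_\varepsilon=\int v\,(-\Delta)^m(\phi\eta_\varepsilon)=\int v\,\eta_\varepsilon(-\Delta)^m\phi+O\Big(\varepsilon^{-2m}\int_{U_\varepsilon}v\Big).$$
Let $\varepsilon\to0$: $(-\Delta)^mv=f$ in $\mathcal D'(B)$. Finally $f\in C^1(\overline B\setminus\{0\})$, since $v\ge0$ is $C^{2m}$ there and $p>1$. Lemma 3 gives (8). $\square$

*Case of Theorem 1.* For $m=2$, $a=0$, $p=p_0=\frac{N+4}{N-4}$ we have $\sigma=0$, $\varrho=\frac{4(N-4)}{N+4}$, and (8) reads $v=\int_BG(\cdot,y)v^p(y)\,dy$ with $v^p\in L^1(B)$.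

## 5. Comparing the Green function across a cap

Now $m=2$. For $0<\lambda<1$ let $\Sigma_\lambda=\{x\in B:x_1>\lambda\}$ and let $x^\lambda$ be the reflection of $x$ in $\{x_1=\lambda\}$. For $x\in\Sigma_\lambda$,
$$|x^\lambda|^2=|x|^2-4\lambda(x_1-\lambda)<|x|^2,$$
so $x^\lambda\in B$ and $1-|x^\lambda|^2>1-|x|^2$.

**Lemma 5.** (i) If $x\in\Sigma_\lambda$, $z\in B$, $z_1\le\lambda$ and $z\ne x^\lambda$, then $G(x,z)<G(x^\lambda,z)$.
(ii) If $x\ne y$ are in $\Sigma_\lambda$, then $G(x,y)+G(x,y^\lambda)\le G(x^\lambda,y)+G(x^\lambda,y^\lambda)$.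

*Proof.* (i) $|x^\lambda-z|^2-|x-z|^2=-4(x_1-\lambda)(\lambda-z_1)\le0$, so on passing from $x$ to $x^\lambda$ the argument $A$ in (4) does not increase, and $P$ strictly increases.

(ii) Use Lemma 1 with
$$A_0=|x-y|^2=|x^\lambda-y^\lambda|^2,\qquad A_1=|x-y^\lambda|^2=|x^\lambda-y|^2,$$
where $A_1-A_0=4(x_1-\lambda)(y_1-\lambda)>0$, and with $\alpha=1-|x|^2\le\alpha'=1-|x^\lambda|^2$, $\rho=1-|y|^2\le\rho'=1-|y^\lambda|^2$. It says $G(x^\lambda,y^\lambda)-G(x,y)\ge|G(x,y^\lambda)-G(x^\lambda,y)|$, which implies (ii). $\square$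

## 6. Solutions in the critical biharmonic case are radial: proof of Theorem 1

Suppose $u$ solves (Q) with $p=\frac{N+4}{N-4}$, and let $v$ be its Kelvin transform, so $v=\int_BG(\cdot,y)v^p\,dy$ on $B\setminus\{0\}$.

**Step 1: an integral inequality for $w_\lambda$.** The purpose is to bound $w_\lambda(x)=v(x)-v(x^\lambda)$ by an integral over the set where it is positive. Let $\Sigma'_\lambda=\Sigma_\lambda\setminus\{2\lambda e_1\}$, so that $x^\lambda\ne0$ for $x\in\Sigma_\lambda'$. Up to a null set, $B$ is the disjoint union of $\Sigma_\lambda$, its reflection, and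
$$R_\lambda=\{z\in B:z_1<\lambda,\ z^\lambda\notin B\}.$$
The set $R_\lambda$ has positive measure, as it contains a neighborhood of $-e_1$ in $B$: there $z^\lambda_1=2\lambda-z_1$ is near $1+2\lambda>1$. Split both representation integrals accordingly and write points of the reflected cap as $y^\lambda$. All integrals converge absolutely, and for $x\in\Sigma'_\lambda$
$$w_\lambda(x)=\int_{\Sigma_\lambda}\big(g\,a_1-h\,b_1\big)\,dy+\int_{R_\lambda}\big[G(x,z)-G(x^\lambda,z)\big]v^p(z)\,dz,$$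
$$a_1=v^p(y),\quad b_1=v^p(y^\lambda),\quad g=G(x,y)-G(x^\lambda,y),\quad h=G(x^\lambda,y^\lambda)-G(x,y^\lambda).$$
By Lemma 5(i) with $z=y^\lambda$, $h\ge0$. By Lemma 5(ii), $g\le h$. Also $g\le G(x,y)$. So Lemma 2 applies with $\Gamma=G(x,y)$. Where $w_\lambda(y)\le0$, that is $a_1\le b_1$, the integrand is at most $0$. Where $w_\lambda(y)>0$ it is at most $G(x,y)(a_1-b_1)\le G(x,y)\,p\,v^{p-1}(y)w_\lambda(y)$, by the mean value theorem. By Lemma 5(i) the integral over $R_\lambda$ is strictly negative. With $\Sigma_\lambda^+=\{y\in\Sigma'_\lambda:w_\lambda(y)>0\}$,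
$$w_\lambda(x)<\int_{\Sigma_\lambda^+}G(x,y)\,p\,v^{p-1}(y)\,w_\lambda(y)\,dy,\qquad x\in\Sigma'_\lambda. \tag{9}$$

**Step 2: small positivity sets are empty.** Fix $\lambda_0\in(0,1)$ and let $M=\max v$ over $\overline B\cap\{x_1\ge\lambda_0\}$, which is finite since this set avoids $0$. For $\lambda\ge\lambda_0$ we have $w_\lambda\le v\le M$ on $\Sigma'_\lambda$. Among sets $E$ of given measure, $\int_E|x-y|^{4-N}dy$ is largest for a ball centered at $x$, so it is at most $C|E|^{4/N}$. With $G\le C|x-y|^{4-N}$, (9) gives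
$$\sup w_\lambda^+\le C(\lambda_0)\,|\Sigma_\lambda^+|^{4/N}\sup w_\lambda^+ ,$$
with a finite supremum. Hence there is $\delta(\lambda_0)>0$ such that, for $\lambda\in[\lambda_0,1)$, $|\Sigma_\lambda^+|<\delta(\lambda_0)$ implies $w_\lambda\le0$ in $\Sigma'_\lambda$. Moreover, whenever $w_\lambda\le0$, the right side of (9) is $0$, so $w_\lambda<0$ in $\Sigma'_\lambda$.

**Step 3: moving the plane to the center.** For $\lambda$ near $1$, $|\Sigma_\lambda|<\delta(\frac12)$, so $w_\lambda\le0$. Let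
$$\lambda^*=\inf\{\lambda\in(0,1):\ w_\mu\le0\text{ in }\Sigma'_\mu\text{ for all }\mu\in[\lambda,1)\}<1$$
and suppose $\lambda^*>0$. A point of $\Sigma'_{\lambda^*}$ lies in $\Sigma'_\mu$ for $\mu>\lambda^*$ close to $\lambda^*$, so by continuity $w_{\lambda^*}\le0$, and by Step 2 $w_{\lambda^*}<0$ in $\Sigma'_{\lambda^*}$. Let $\delta=\delta(\lambda^*/2)$ and choose a compact $\mathcal K\subset\Sigma'_{\lambda^*}$ with $|\Sigma_{\lambda^*}\setminus\mathcal K|<\delta/2$; it has positive distance to $2\lambda^*e_1$. For $\lambda<\lambda^*$ close to $\lambda^*$ we have $\lambda\ge\lambda^*/2$ and $\mathcal K\subset\Sigma'_\lambda$. The function $(\lambda,x)\mapsto v(x)-v(x^\lambda)$ is continuous near $\{\lambda^*\}\times\mathcal K$, so $w_\lambda<0$ on $\mathcal K$. Also $|\Sigma_\lambda\setminus\mathcal K|<\delta$. So $|\Sigma^+_\lambda|<\delta$ and $w_\lambda\le0$ for all such $\lambda$, contradicting the definition of $\lambda^*$. Hence $\lambda^*=0$.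

**Step 4: radial symmetry and conclusion.** Letting $\lambda\downarrow0$ in $v(x)\le v(x^\lambda)$ we get $v(x)\le v(-x_1,x_2,\dots,x_N)$ for $x\in B$, $x_1>0$. Since (8) with $\sigma=0$ is rotation invariant, the same holds for every unit vector $e$ in place of $e_1$. Using it for $e$ and $-e$ gives equality. So $v$ is invariant under reflection in every hyperplane through $0$, that is, $v$ is radial. Then $u$ is a radial $C^4(\mathbb R^N\setminus B)$ solution of (Q) with $p=\frac{N+4}{N-4}$, which the second quoted fact of Section 2 excludes. Theorem 1 is proved. $\blacksquare$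

## 7. Monotonicity along the cylinder for $1<p\le p_a$

We turn to Theorem 2 and do not use the quoted facts any more. Put
$$\gamma=N+a-\beta(p+1).$$
Then $\gamma\ge0$ if and only if $p\le p_a$, and $\gamma=0$ if and only if $p=p_a$.

**The integral equation on $\mathcal C$.** In $v(\hat x)=\int_BG(\hat x,\eta)|\eta|^\sigma v(\eta)^p\,d\eta$ substitute $\eta=\hat y$, $d\eta=|y|^{-2N}dy$, and use $v(\hat x)=|x|^{N-2m}u(x)$ and $G(\hat x,\hat y)=(|x||y|)^{N-2m}G_e(x,y)$. The total power of $|y|$ is $N-2m-\sigma+p(N-2m)-2N=a$, so (8) is equivalent to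
$$u(x)=\int_{|y|>1}G_e(x,y)|y|^au(y)^p\,dy .$$
With $u=e^{-\beta t}\varphi$, $dy=e^{N\tau}dY$ and (6), this is equivalent to
$$\varphi(X)=\int_{\mathcal C}K(X,Y)\,e^{\gamma\tau}\varphi(Y)^p\,dY,\qquad X\in\mathcal C. \tag{10}$$
By Proposition 4, (10) holds for every solution with $1<p\le p_a$. From now until the end of Section 9, $u$ is such a solution. In these coordinates inversion in spheres is reflection in $t$, and we repeat the reflection argument with respect to $t$ only.

**Proposition 6.** If $1<p\le p_a$, then $\varphi(t_1,\theta)<\varphi(t_2,\theta)$ for all $0<t_1<t_2$ and $\theta\in S$. In particular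
$$\varphi\ge c_0:=\min_S\varphi(1,\cdot)>0\qquad\text{for }t\ge1. \tag{11}$$

*Proof.* For $\lambda>0$ let $\mathcal C_\lambda=(0,\lambda)\times S$, $X'=(2\lambda-t,\theta)$, $w_\lambda(X)=\varphi(X)-\varphi(X')$. We show $w_\lambda<0$ in $\mathcal C_\lambda$ for every $\lambda>0$. This suffices: take $\lambda=\frac{t_1+t_2}2$ and $X=(t_1,\theta)$.

**Step 1: kernel inequalities.**

* (i) If $X\in\mathcal C_\lambda$, $\tau\ge\lambda$ and $Y\ne X'$, then $K(X,Y)<K(X',Y)$. Indeed $(2\lambda-t-\tau)^2-(t-\tau)^2=4(\lambda-t)(\lambda-\tau)\le0$, so $\mathcal A$ does not increase, and $\sinh(2\lambda-t)>\sinh t$, so the second argument of $\Psi$ in (6) strictly increases.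
* (ii) If $X\ne Y$ are in $\mathcal C_\lambda$, then $K(X,Y)+K(X,Y')\le K(X',Y)+K(X',Y')$. This is Lemma 1 with $A_0=\cosh(t-\tau)-\theta\cdot\omega$, belonging to the pairs $(X,Y)$, $(X',Y')$; $A_1=\cosh(2\lambda-t-\tau)-\theta\cdot\omega\ge A_0$, belonging to $(X,Y')$, $(X',Y)$; $\alpha=\sqrt2\sinh t\le\alpha'=\sqrt2\sinh(2\lambda-t)$; $\rho=\sqrt2\sinh\tau\le\rho'=\sqrt2\sinh(2\lambda-\tau)$.

**Step 2: the integral inequality.** Split $\mathcal C$ into $\mathcal C_\lambda$, its reflection $\{\lambda<\tau<2\lambda\}$, and $\{\tau>2\lambda\}$, up to null sets. With $\tau'=2\lambda-\tau$,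
$$a_Y=e^{\gamma\tau}\varphi(Y)^p,\quad b_Y=e^{\gamma\tau'}\varphi(Y')^p,\quad g=K(X,Y)-K(X',Y),\quad h=K(X',Y')-K(X,Y'),$$
(10) gives
$$w_\lambda(X)=\int_{\mathcal C_\lambda}(g\,a_Y-h\,b_Y)\,dY-\int_{\tau>2\lambda}[K(X',Y)-K(X,Y)]e^{\gamma\tau}\varphi^p\,dY .$$
By Step 1, $h\ge0$ and $g\le h$; also $g\le K(X,Y)$. Apply Lemma 2. Where $a_Y\le b_Y$ the first integrand is at most $0$. Where $a_Y>b_Y$, we use $\gamma\ge0$ and $\tau<\tau'$: then $e^{\gamma\tau}\varphi(Y)^p>e^{\gamma\tau'}\varphi(Y')^p\ge e^{\gamma\tau}\varphi(Y')^p$, so $w_\lambda(Y)>0$ and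
$$a_Y-b_Y\le e^{\gamma\tau}(\varphi(Y)^p-\varphi(Y')^p)\le p\,e^{\gamma\tau}\varphi(Y)^{p-1}w_\lambda(Y).$$
Hence, for $X\in\mathcal C_\lambda$,
$$w_\lambda(X)\le\int_{\{w_\lambda>0\}}K(X,Y)\,p\,e^{\gamma\tau}\varphi^{p-1}w_\lambda\,dY-\int_{\tau>2\lambda}[K(X',Y)-K(X,Y)]e^{\gamma\tau}\varphi^p\,dY, \tag{12}$$
where $\{w_\lambda>0\}\subset\mathcal C_\lambda$, and the last integral is $>0$ by (i).

**Step 3: small positivity sets are empty.** Let $\lambda\le\Lambda$. The function $\varphi$ is bounded on $[0,\Lambda]\times S$. For $t,\tau\le\Lambda$, $K=e^{\beta(t+\tau)}G_e\le C_\Lambda|x-y|^{2m-N}$ by (5), and $dY=e^{-N\tau}dy$, so the comparison with a ball centered at $x$ yields $\int_EK(X,Y)\,dY\le C_\Lambda|E|^{2m/N}$ for $E\subset\mathcal C_\Lambda$. As in Section 6, (12) gives $\delta_\Lambda>0$ such that $|\{w_\lambda>0\}|<\delta_\Lambda$ implies $w_\lambda\le0$ in $\mathcal C_\lambda$. Then (12) gives $w_\lambda<0$.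

**Step 4: moving $\lambda$ to infinity.** For small $\lambda$, $|\mathcal C_\lambda|=\lambda|S|<\delta_1$, so $w_\lambda\le0$. Let $\lambda^*=\sup\{\lambda:w_\mu\le0\text{ in }\mathcal C_\mu\text{ for all }\mu\le\lambda\}$ and suppose $\lambda^*<\infty$. By continuity $w_{\lambda^*}\le0$, hence $w_{\lambda^*}<0$ in $\mathcal C_{\lambda^*}$. Take a compact $\mathcal K\subset\mathcal C_{\lambda^*}$ with $|\mathcal C_{\lambda^*}\setminus\mathcal K|<\frac12\delta_{\lambda^*+1}$. For $\lambda\in(\lambda^*,\lambda^*+1)$ close to $\lambda^*$, $w_\lambda<0$ on $\mathcal K$ by continuity and $|\mathcal C_\lambda\setminus\mathcal K|<\delta_{\lambda^*+1}$, so $w_\lambda\le0$. This contradicts the definition of $\lambda^*$. So $\lambda^*=\infty$, and $w_\lambda<0$ for every $\lambda>0$ by Step 3. $\square$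

## 8. A growth bound, and the subcritical range $1<p<p_a$

**Step 1: testing on a dyadic shell.** Let $\zeta\in C_c^\infty((\frac12,4))$, $0\le\zeta\le1$, $\zeta=1$ on $[1,e]$; let $\ell\ge\frac{2mp}{p-1}$ be an integer and $\psi(x)=\zeta(|x|/R)^\ell$ with $R\ge e$, so that $\operatorname{supp}\psi\subset\mathbb R^N\setminus\overline B$. Let $Z=\int|x|^au^p\psi$. As in Proposition 4, using $\ell-2m\ge\ell/p$ and Hölder's inequality,
$$Z=\int u(-\Delta)^m\psi\le CR^{-2m}\int u\,\zeta(|x|/R)^{\ell-2m}\,dx\le CR^{-2m+N-\frac{N+a}p}Z^{1/p}.$$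
Dividing by $Z^{1/p}$ and raising to the power $\frac p{p-1}$,
$$\int_{R<|x|<eR}|x|^au^p\,dx\le CR^{\kappa},\qquad\kappa=N-\frac{2mp+a}{p-1}=\frac{2\beta p-(N+a)}{p-1}.$$

**Step 2: the bound for $\varphi$.** We have $|x|^au^p\,dx=e^{(N+a-\beta p)t}\varphi^p\,dt\,d\theta=e^{(\gamma+\beta)t}\varphi^p\,dt\,d\theta$, and
$$\kappa-(\gamma+\beta)=\frac{2\beta p-(N+a)-(p-1)(N+a-\beta p)}{p-1}=\frac{p\,[\beta(p+1)-(N+a)]}{p-1}=-\frac{p\gamma}{p-1}.$$
Taking $R=e^T$,
$$\int_T^{T+1}\!\!\int_S\varphi^p\,d\theta\,dt\le C\,e^{-\frac{p}{p-1}\gamma T},\qquad T\ge1. \tag{13}$$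

**Step 3: the two cases.** If $1<p<p_a$, then $\gamma>0$ and the right side of (13) tends to $0$ as $T\to\infty$, while by (11) the left side is at least $c_0^p|S|$. This contradiction excludes solutions for $1<p<p_a$. If $p=p_a$, then $\gamma=0$. Since $\varphi$ increases in $t$, so does $F(t):=\int_S\varphi(t,\theta)^p\,d\theta$; hence $F(T)\le\int_T^{T+1}F\le C$ for $T\ge1$, and
$$F(t)=\int_S\varphi(t,\theta)^p\,d\theta\le C\qquad\text{for all }t>0. \tag{14}$$

## 9. A solution that increases along the cylinder is stable: the case $p=p_a$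

Let $p=p_a$. Then $\gamma=0$ and $\varphi(X)=\int_{\mathcal C}K(X,Y)\varphi(Y)^p\,dY$. As in the model of Section 3, monotonicity will give a quadratic-form inequality that a bounded solution violates. The derivative $\varphi'$ is replaced by a difference.

**Step 1: a positive supersolution of the linearized equation.** Let $\varphi_1(t,\theta)=\varphi(t+1,\theta)$ and $w=\varphi_1-\varphi$, which is positive by Proposition 6. Shifting both points by $1$ in $t$ leaves $\mathcal A$ unchanged and increases $\sinh t\sinh\tau$, so $K((t+1,\theta),(\tau+1,\omega))\ge K(X,Y)$ by (6). Therefore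
$$\varphi_1(X)\ge\int_{\tau>1}K((t+1,\theta),Y)\varphi^p(Y)\,dY=\int_{\mathcal C}K\big((t+1,\theta),(\tau+1,\omega)\big)\varphi_1^p(Y)\,dY\ge\int_{\mathcal C}K(X,Y)\varphi_1^p(Y)\,dY .$$
Subtract the equation for $\varphi$ and use $\varphi_1^p-\varphi^p\ge p\varphi^{p-1}(\varphi_1-\varphi)$ (convexity). With $V=p\varphi^{p-1}$,
$$w(X)\ge\int_{\mathcal C}K(X,Y)V(Y)w(Y)\,dY .$$

**Step 2: the stability inequality.** For measurable $g\ge0$,
$$g(X)g(Y)\le\frac12\Big[g(X)^2\frac{w(Y)}{w(X)}+g(Y)^2\frac{w(X)}{w(Y)}\Big].$$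
Multiply by $V(X)K(X,Y)V(Y)$ and integrate. By the symmetry of $K$ the two terms on the right contribute equally, so by Step 1
$$\iint g(X)V(X)K(X,Y)V(Y)g(Y)\,dX\,dY\le\int_{\mathcal C}\frac{Vg^2}{w}\Big(\int_{\mathcal C}K(X,Y)V(Y)w(Y)\,dY\Big)dX\le\int_{\mathcal C}Vg^2\,dX. \tag{15}$$

**Step 3: testing with a truncation of $\varphi$.** Take $g=\varphi\,\eta(t)$ with $\eta$ Lipschitz, $0\le\eta\le1$, vanishing for large $t$; we write $\eta(X)=\eta(t)$. Since $\varphi$ is continuous on $[0,\infty)\times S$, $q_\eta:=\int_{\mathcal C}\varphi^{p+1}\eta^2\,dX<\infty$. The equation gives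
$$\iint\varphi^p(X)K(X,Y)\varphi^p(Y)\eta(X)^2\,dX\,dY=q_\eta .$$
Write $\eta(X)\eta(Y)=\frac12\eta(X)^2+\frac12\eta(Y)^2-\frac12(\eta(X)-\eta(Y))^2$ and set
$$\mathcal D=\iint\varphi^p(X)K(X,Y)\varphi^p(Y)(\eta(X)-\eta(Y))^2\,dX\,dY ,$$
which is finite, since $(\eta(X)-\eta(Y))^2\le2\eta(X)^2+2\eta(Y)^2$. As $Vg=p\varphi^p\eta$ and $Vg^2=p\varphi^{p+1}\eta^2$, (15) becomes $p^2(q_\eta-\frac12\mathcal D)\le p\,q_\eta$, that is,
$$\int_{\mathcal C}\varphi^{p+1}\eta^2\,dX\le\frac{p}{2(p-1)}\,\mathcal D. \tag{16}$$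

**Step 4: choice of the cut-off.** We want $\mathcal D$ to be bounded independently of the length of the cut-off, up to a small multiple of $q_\eta$. The kernel is singular on the diagonal, so the cut-off must vanish to high order where it ends. For $T\ge1$ let
$$d(t)=\min\{1,(T+1-t)_+\},\qquad\eta=d^k,\quad k\ge\max(1,\beta)\text{ an integer}.$$
Then $\eta=1$ for $t\le T$ and $\eta=0$ for $t\ge T+1$. Let $0<\delta\le\frac12$, $d_*=\max(d(t),d(\tau))$, and split $\mathcal D$ into two regions.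

**Step 5: the near region $|t-\tau|<\delta d_*$.** Since $d$ is 1-Lipschitz, $\min(d(t),d(\tau))\ge d_*-\delta d_*\ge d_*/2$. So
$$|\eta(X)-\eta(Y)|\le k\,d_*^{k-1}|t-\tau|\le k\delta d_*^k\le k2^k\delta\,\eta(X).$$
The contribution to $\mathcal D$ is at most $C_1\delta^2\iint\varphi^p(X)K\varphi^p(Y)\eta(X)^2=C_1\delta^2q_\eta$ with $C_1=k^24^k$.

**Step 6: the far region $|t-\tau|\ge\delta d_*$.** If $d_*=0$ the integrand vanishes. Otherwise use (7) with $d=\delta d_*\le1$, the bound $|\eta(X)-\eta(Y)|\le d_*^k$, and $k\ge\beta$, $d_*\le1$: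
$$K(X,Y)(\eta(X)-\eta(Y))^2\le C\delta^{-2\beta}d_*^{2k-2\beta}e^{-\beta|t-\tau|}\le C\delta^{-2\beta}e^{-\beta|t-\tau|}.$$
The integrand also vanishes unless $\max(t,\tau)>T$ and $\min(t,\tau)<T+1$. By symmetry in $t,\tau$ and (14), the contribution to $\mathcal D$ is at most
$$C\delta^{-2\beta}\int_0^{T+1}\!\!\int_{\max(T,t)}^\infty e^{-\beta(\tau-t)}F(t)F(\tau)\,d\tau\,dt\le C\delta^{-2\beta}\Big(\int_0^T\frac{e^{-\beta(T-t)}}\beta\,dt+\frac1\beta\Big)\le C_2\delta^{-2\beta}.$$
Here $C_1,C_2$ do not depend on $T$ or $\delta$.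

**Step 7: contradiction.** Fix $\delta$ with $\frac{p}{2(p-1)}C_1\delta^2\le\frac12$. Then (16) gives $q_\eta\le\frac12q_\eta+C$, and since $q_\eta<\infty$, $q_\eta\le C$ with $C$ independent of $T$. But by (11), $q_\eta\ge c_0^{p+1}|S|(T-1)\to\infty$. So there is no solution for $p=p_a$. With Section 8, $(Q_{m,a,p})$ has no solution for $1<p\le p_a$, which is the "only if" part of Theorem 2. $\blacksquare$

## 10. A radial solution for $p>p_a$ by maximization

Let $p>1$ and $p>p_a$. Now $\gamma<0$, so $d\mu=e^{\gamma\tau}d\tau$ is a *finite* measure on $(0,\infty)$. We look for a solution $\varphi=\varphi(t)$ of (10).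

**Step 1: the radial operator.** Let $k(t,\tau)=\int_SK(X,Y)\,d\omega$. By rotation invariance it does not depend on $\theta$; it is symmetric, and positive for $t,\tau>0$. It is bounded, because $K\le C\mathcal A^{-\beta}\le C(1-\theta\cdot\omega)^{-\beta}=C'|\theta-\omega|^{-2\beta}$ and $2\beta=N-2m<N-1=\dim S$. Put
$$\mathcal Tf(t)=\int_0^\infty k(t,\tau)f(\tau)\,d\mu(\tau),\qquad q=\frac{p+1}p,\qquad J(f)=\int_0^\infty f\,\mathcal Tf\,d\mu\quad\text{on }L^q(\mu).$$
The dual exponent of $q$ is $p+1$. As $\mu$ is finite, $\|\mathcal Tf\|_\infty\le C\|f\|_{L^1(\mu)}\le C\|f\|_q$.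

**Step 2: a maximizer exists.** If $f_n\rightharpoonup f$ weakly in $L^q(\mu)$, then $\mathcal Tf_n\to\mathcal Tf$ pointwise, since $k(t,\cdot)\in L^{p+1}(\mu)$, and $\|\mathcal Tf_n\|_\infty\le C$. By dominated convergence $\mathcal Tf_n\to\mathcal Tf$ in $L^{p+1}(\mu)$, so $J(f_n)\to J(f)$. Let
$$s=\sup\{J(f):f\ge0,\ \|f\|_q\le1\}\in(0,\infty).$$
A maximizing sequence has a weakly convergent subsequence ($L^q(\mu)$ is reflexive), whose limit $f$ satisfies $f\ge0$, $\|f\|_q\le1$ and $J(f)=s$. Since $J$ is quadratic and $s>0$, $\|f\|_q=1$.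

**Step 3: the Euler equation.** For $0\le g\in L^q(\mu)$ and $\varepsilon>0$, $J(f+\varepsilon g)\le s\|f+\varepsilon g\|_q^2$, with equality at $\varepsilon=0$. The left side has derivative $2\int g\,\mathcal Tf\,d\mu$ at $0^+$. The right side has derivative $2s\int f^{q-1}g\,d\mu$, because $\|f\|_q=1$; one may differentiate inside, since $\varepsilon^{-1}[(f+\varepsilon g)^q-f^q]\le q\,g(f+g)^{q-1}\in L^1(\mu)$ for $\varepsilon\le1$. So $\int g\,\mathcal Tf\,d\mu\le s\int f^{q-1}g\,d\mu$ for all such $g$, that is,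
$$\mathcal Tf\le s f^{1/p}\quad\text{a.e.}$$
Since $\int f\,\mathcal Tf\,d\mu=s=s\int f^q\,d\mu$, equality holds a.e. on $\{f>0\}$. On $\{f=0\}$ the inequality says $\mathcal Tf\le0$ a.e., while $\mathcal Tf>0$ everywhere on $(0,\infty)$. So $\{f=0\}$ is null, and $\mathcal Tf=sf^{1/p}$ a.e. Choose $c>0$ with $c^{p-1}s=1$ and let $\varphi=cf^{1/p}$. Then $\mathcal T(\varphi^p)=c^p\mathcal Tf=c^ps f^{1/p}=\varphi$ a.e. Redefine $\varphi:=\mathcal T(\varphi^p)$ on a null set. Now $\varphi$ is bounded, positive on $(0,\infty)$, and satisfies (10) everywhere.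

**Step 4: regularity and boundary data.** Let $u(x)=|x|^{-\beta}\varphi(\ln|x|)$ and let $v$ be its Kelvin transform. The change of variables of Section 7 (the integrands are nonnegative) shows $v=\int_BG(\cdot,y)f(y)\,dy$ with, from now on, $f=|x|^\sigma v^p$. The same change of variables gives
$$\int_Bf=\int_{|y|>1}|y|^{a-2\beta}u^p\,dy=|S|\int_0^\infty e^{(\gamma-\beta)\tau}\varphi^p\,d\tau<\infty ,$$
because the power of $|y|$ is $-\sigma+p(N-2m)-2N=a-2\beta$, $N+a-2\beta-\beta p=\gamma-\beta<0$, and $\varphi$ is bounded. Also $f$ is bounded away from the origin, as $\varphi$ is bounded.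

Split $f=\chi f+(1-\chi)f$ with $\chi\in C_c^\infty(B)$, $\chi=1$ near $0$, of small support. As in Lemma 3, Step 2, which for $\chi f$ needs only $\chi f\in L^1$, the potential of $\chi f$ is smooth off $\operatorname{supp}\chi$ up to $\partial B$ with zero Dirichlet data. Since $(1-\chi)f\in L^\infty(B)$, its potential is in $C^{2m-1}(\overline B)$ with zero Dirichlet data. The support of $\chi$ may be taken as small as we like, so $v\in C^1(\overline B\setminus\{0\})$. As $v\ge0$ and $p>1$, now $(1-\chi)f\in C^1(\overline B)$, and Schauder theory gives $v\in C^{2m}(\overline B\setminus\{0\})$ with zero Dirichlet data.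

By the Fubini computation of Lemma 3, Step 1, $(-\Delta)^mv=f$ in $\mathcal D'(B)$, hence classically in $B\setminus\{0\}$. So $(-\Delta)^mv=|x|^\sigma v^p$ and $v>0$ in $B\setminus\{0\}$. Transforming back with (2), $u\in C^{2m}(\mathbb R^N\setminus B)$ is a radial solution of $(Q_{m,a,p})$. Together with Section 9 this proves Theorem 2. $\blacksquare$
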